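
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Ordered monoids of binary relations with converse\\ are not finitely axiomatizable}


\begin{abstract}
We consider binary relations on a set with inclusion, the identity relation, converse and
composition. We prove that the class of abstract structures representable in this way is not
axiomatized by any finite set of first-order sentences. To this end we construct finite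
structures $\mathcal A_m$ $(m\ge 4)$, none of them representable, all of whose nonprincipal
ultraproducts are representable. Each $\mathcal A_m$ is obtained from an algebra of relations
between points that carry ranks from $1$ to $m$ by declaring that two disjoint sets meet; the
declaration is refuted by a product of $m$ factors. In an ultraproduct it can be made true,
because the infinite chain of ranks has a cut that is invariant under adding $1$. The same
structures show that no finite set of valid sentences implies all members of an explicit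
sequence of valid quasi-identities $\sigma_m$, with or without constants for the identity, the
empty and the full relation.
\end{abstract}

\section{The question}

Binary relations on a set $X$ can be compared by inclusion, reversed and composed, and the
identity relation is neutral for composition. Which abstract structures arise in this way?
Consider structures $\mathcal A=(A,\le,1',\smile,;)$, where $\le$ is a binary relation on $A$,
$1'$ is a constant, $\smile$ is a unary operation, written $a\mapsto\breve a$ or
$a\mapsto a^{\smile}$, and $;$ is a binary operation. Such a structure is \emph{representable}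
if there are a set $X$ and an injective map $\theta:A\to\mathcal P(X\times X)$ such that, for
all $a,b\in A$,
\begin{itemize}
\item $a\le b\iff\theta(a)\subseteq\theta(b)$;
\item $\theta(1')=\mathrm{Id}_X=\{(x,x):x\in X\}$;
\item $\theta(\breve a)=\{(y,x):(x,y)\in\theta(a)\}$;
\item $\theta(a;b)=\{(x,z):\exists y\,((x,y)\in\theta(a)\text{ and }(y,z)\in\theta(b))\}$.
\end{itemize}
Let $\mathsf R$ be the class of representable structures. As background, $\mathsf R$ can be
axiomatized by a recursively defined infinite set of axioms. The hypothesis, posed in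
\cite{ocm}, is that no finite set of axioms is sound and complete. We read ``axiom'' as
``first-order sentence in the signature $(\le,1',\smile,;)$''.

Some laws are evident: $\le$ is a partial order, $;$ is associative and monotone with neutral
element $1'$, converse is a monotone involution with $(a;b)^{\smile}=\breve b;\breve a$, and
$a\le a;\breve a;a$. One would nevertheless guess that no finite list suffices. A
representation consists of points, and if $(x,y)$ lies in a composite $b;c$, then some
intermediate point $z$ lies both in the range of $b$ and in the domain of $c$. The signature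
has no operation for intersection, so the set of these intermediate points need not have a
name, and yet $z$ satisfies everything that $b$ and $c$ impose separately. It is plausible that
the joint consequences can be arbitrarily long to derive. This is what happens.

\begin{theorem}\label{thm:A}
$\mathsf R$ is not axiomatized by any finite set of first-order sentences.
\end{theorem}

\paragraph{Method.} Let $\mathcal U$ be an ultrafilter on the set of indices $m$. Recall that
the \emph{ultraproduct} $\prod_m\mathcal A_m/\mathcal U$ is the set of sequences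
$(a_m)_m\in\prod_m\mathcal A_m$ modulo equality on a set in $\mathcal U$, with operations and
relations defined coordinatewise modulo $\mathcal U$. \emph{\L o\'s's theorem} says that a
first-order formula holds of the classes of given sequences in the ultraproduct if and only if
the set of $m$ for which it holds of the $m$th coordinates in $\mathcal A_m$ belongs to
$\mathcal U$. If $\mathsf R$ were the class of models of one sentence $\varphi$ (the conjunction
of a finite set), then an ultraproduct of structures outside $\mathsf R$ would satisfy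
$\neg\varphi$, hence lie outside $\mathsf R$. So it is enough to find nonrepresentable
structures with a representable ultraproduct.

Section~\ref{sec:sigma} introduces valid quasi-identities $\sigma_m$ and states a stronger
theorem. Section~\ref{sec:ranks} explains the construction by hand for $m=4$, and
Section~\ref{sec:tables} defines $\mathcal A_m$ and shows that $\sigma_m$ fails in it.
Sections~\ref{sec:ultra}--\ref{sec:order} represent the ultraproducts, and
Section~\ref{sec:end} concludes.

\section{A sequence of valid quasi-identities}\label{sec:sigma}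

Throughout, $\Sigma$ denotes a signature with
$\{\le,\smile,;\}\subseteq\Sigma\subseteq\{\le,\smile,;,1',0,1\}$, where $0$ and $1$ are
constants. A $\Sigma$-structure is \emph{representable} if there is an injective map $\theta$
into some $\mathcal P(X\times X)$ that satisfies those of the four conditions above that concern
symbols of $\Sigma$, and moreover $\theta(0)=\emptyset$ if $0\in\Sigma$ and
$\theta(1)=X\times X$ if $1\in\Sigma$. Let $\mathsf R_\Sigma$ be the class of representable
$\Sigma$-structures. Thus $\mathsf R=\mathsf R_\Sigma$ for $\Sigma=\{\le,1',\smile,;\}$.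

For $m\ge4$ let $\sigma_m$ be the following implication in the variables
$a,b,c,d,f,e_0,e_1,e_2,e_3$. Indices of $e$ are read mod $4$ and products without parentheses
are bracketed to the left. The premises are
\begin{gather}
\breve e_i=e_i=e_i;e_i\quad(i<4),\qquad \breve f=f=f;f,\label{p1}\\
a\le b;c,\qquad b\le b;e_1,\qquad b\le b;e_3,\qquad c\le e_0;c,\qquad c\le e_2;c,\label{p2}\\
e_0;e_1;\cdots;e_{m-1}\le f;d,\label{p3}
\end{gather}
and the conclusion is
\begin{equation}\label{concl}
a\le(b;f);c .
\end{equation}

\begin{proposition}\label{prop:valid}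
Every $\sigma_m$ holds in every structure whose $\{\le,\smile,;\}$-reduct is representable.
\end{proposition}

\begin{proof}
Let $\theta$ be a representation of the reduct and let the premises hold. If a relation $e$ on
$X$ satisfies $\breve e=e=e;e$, it is symmetric and transitive, so
\begin{equation}\label{loop}
(z,w)\in e\ \text{ or }\ (w,z)\in e\quad\text{implies}\quad(z,z)\in e .
\end{equation}
Let $(x,y)\in\theta(a)$. As $a\le b;c$, there is $z$ with $(x,z)\in\theta(b)$ and
$(z,y)\in\theta(c)$. From $b\le b;e_1$ we get a point $z'$ with $(z',z)\in\theta(e_1)$, so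
$(z,z)\in\theta(e_1)$ by \eqref{loop}. In the same way $b\le b;e_3$ gives
$(z,z)\in\theta(e_3)$. From $c\le e_0;c$ we get $z''$ with $(z,z'')\in\theta(e_0)$, so
$(z,z)\in\theta(e_0)$, and $c\le e_2;c$ gives $(z,z)\in\theta(e_2)$. Hence $(z,z)$ lies in
$\theta(e_0;e_1;\cdots;e_{m-1})\subseteq\theta(f;d)$, so $(z,w)\in\theta(f)$ for some $w$, and
$(z,z)\in\theta(f)$ by \eqref{loop}. Now $(x,z)\in\theta(b)$, $(z,z)\in\theta(f)$ and
$(z,y)\in\theta(c)$ give $(x,y)\in\theta((b;f);c)$.
\end{proof}

The point $z$ is the unnamed point of the introduction: $b$ provides loops of $e_1$ and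
$e_3$ at $z$, $c$ provides loops of $e_0$ and $e_2$, and only together do they allow one to
travel around the cycle $0,1,2,3,0,1,\dots$ as long as one likes. What matters for us is that
\eqref{p3} has $m$ factors.

The finite structures $\mathcal A_m$ of Section~\ref{sec:tables} have elements $1'$, $0$ and
$[\top,\top]$. The last two interpret the constants $0$ and $1$, so each $\mathcal A_m$ can be
regarded as a $\Sigma$-structure.

\begin{theorem}\label{thm:B}
Let $\Sigma$ be as above.
\begin{enumerate}
\item For every $m\ge4$, the quasi-identity $\sigma_m$ is valid in $\mathsf R_\Sigma$ and fails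
in the finite structure $\mathcal A_m$.
\item Every first-order $\Sigma$-sentence valid in $\mathsf R_\Sigma$ holds in $\mathcal A_m$
for all but finitely many $m$.
\end{enumerate}
Consequently $\mathsf R_\Sigma$ is not finitely axiomatizable. Moreover, every finite set of
$\Sigma$-sentences valid in $\mathsf R_\Sigma$, even when $\Sigma$ is the full signature
$\{\le,\smile,;,1',0,1\}$, has a \emph{finite} model whose $\{\le,\smile,;\}$-reduct is not
representable; and no finite set of $\Sigma$-sentences valid in $\mathsf R_\Sigma$ implies all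
the quasi-identities $\sigma_m$.
\end{theorem}

\section{Ranks, and the case $m=4$ by hand}\label{sec:ranks}

This section motivates the definitions of Section~\ref{sec:tables}; the proofs do not depend on
it. A relation of the form $S\times T$ is called a \emph{rectangle}. We want partial equivalence
relations $E_0,\dots,E_3$ whose product in cyclic order becomes a rectangle after exactly $m$
factors and not before. To arrange this, we give points \emph{ranks}.

Call the elements of $\mathbb Z_4=\{0,1,2,3\}$ \emph{letters}; they are arranged in a cycle. A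
point $x$ has, at some of the letters $s$, a rank $r_x(s)\in\{1,\dots,m\}$, and it has a color,
$1$ or $2$. The only constraint is
\begin{equation}\label{adm-fin}
r_x(s)\ \ge\ \min(r_x(s+1)+1,\,m)\qquad\text{if $x$ has ranks at $s$ and at $s+1$,}
\end{equation}
and every partial function on the letters that satisfies it occurs, in both colors. Let $X$ be
the set of points, and let $E_s$ relate two points if both have a rank at $s$ and these ranks
are equal. In this section, a condition that mentions $r_x(s)$ includes that $x$ has a rank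
at $s$.

\paragraph{The product of four factors.} Let $m=4$. A pair $(x,y)$ is in $E_0;E_1$ iff there is
a point $z$ with $r_z(0)=r_x(0)$ and $r_z(1)=r_y(1)$. By \eqref{adm-fin} this requires
$r_x(0)\ge\min(r_y(1)+1,4)$, and then the partial function with just these two values is a
point. So
\[
(x,y)\in E_0;E_1\iff r_x(0)\ge\min(r_y(1)+1,4).
\]
For $(x,y)\in E_0;E_1;E_2$ we need a rank $n$ at letter $1$ with $n\ge\min(r_y(2)+1,4)$ and
$r_x(0)\ge\min(n+1,4)$. The smallest possible $n$ is the best one, and the condition becomes
$r_x(0)\ge\min(r_y(2)+2,4)$. After one more step,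
\[
(x,y)\in E_0;E_1;E_2;E_3\iff r_x(0)\ge\min(r_y(3)+3,4)\iff
r_x(0)=4\text{ and $y$ has a rank at $3$},
\]
since $r_y(3)\ge1$. Let $V_{s,\ell}$ be the set of points with rank at least $\ell$ at $s$.
The product of four factors is the rectangle $V_{0,4}\times V_{3,1}$.

\paragraph{The false entry.} Let $U_i$ be the set of points of color $i$ with rank $4$ at $0$,
and let $F=U_1^2\cup U_2^2$. Let $\beta$ be the set of points of color $1$ with ranks at $1$
and at $3$, and $\gamma$ the set of points of color $2$ with ranks at $0$ and at $2$. Put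
\[
a=X\times X,\quad b=X\times\beta,\quad c=\gamma\times X,\quad e_i=E_i,\quad f=F,\quad
d=V_{0,4}\times V_{3,1}.
\]
Then the premises of $\sigma_4$ hold with one exception. For instance
$b;E_1=X\times V_{1,1}\supseteq b$, and $E_0;E_1;E_2;E_3=d=F;d$. The exception is $a\le b;c$:
the sets $\beta$ and $\gamma$ are disjoint because of the colors, so $b;c=\emptyset$. The
conclusion is false: $\beta$ meets $U_1$ but not $U_2$, so $b;F=X\times U_1$, and
$(b;F);c=\emptyset$ since $U_1\cap\gamma=\emptyset$.

The structure $\mathcal A_4$ will be the table of this algebra of relations with one false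
entry in the list of pairs of sets that meet: we declare that $\beta$ and $\gamma$ meet, so that
$b;c=a$. Then all premises of $\sigma_4$ hold and its conclusion fails, so the table is no
longer representable. For each $m$ we do the same with ranks up to $m$. In terms of points: a
point of $\beta\cap\gamma$ would have ranks at all letters, so $r(3)\ge1$, $r(2)\ge2$,
$r(1)\ge3$, $r(0)\ge4$, and, going around the cycle again and again, $r(0)=m$; so it would be in
$U_1\cup U_2$, but $\beta$ avoids $U_2$ and $\gamma$ avoids $U_1$. Note that neither $\beta$ nor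
$\gamma$ prescribes ranks at two adjacent letters; only a common point does.

\paragraph{Why the false entry becomes true in the limit.} If a point has ranks at all four
letters, then $k$ applications of \eqref{adm-fin} show that its ranks are at least
$\min(k+1,m)$. If $m$ is replaced by an infinite number $M$ of a nonstandard model, a standard
number of steps never reaches $M$. We shall add to the ranks $1,\dots,M$ one further rank
$\zeta$, above all finite and below all infinite ones. Adding $1$ does not lead out of this cut,
so a point of constant rank $\zeta$ respects the natural extension of \eqref{adm-fin}, and it is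
not in $U_1\cup U_2$. Such a point, without a color, may be placed in $\beta\cap\gamma$.

\paragraph{The remaining elements.} A table must be closed under composition. The relations
$E_s;E_{s+1};\cdots;E_{s+k}$ lead to
\[
D_{s,k}=\{(x,y): r_x(s)\ge\min(r_y(s+k)+k,m)\}.
\]
If $k\ge m-1$, the condition on $x$ is $r_x(s)=m$, so $D_{s,k}$ is the rectangle
$V_{s,m}\times V_{s+k,1}$. Compositions in which the letters do not fit also give rectangles.
To compose rectangles with other relations one needs, for each of our sets $S$ and each
letter $t$, the least rank at $t$ of a point of $S$; this number will be called $\lambda_t(S)$.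
For example $\lambda_0(\beta)=2$, since a point of $\beta$ has a rank at $1$. The next section
writes down the complete tables. That they correctly describe the relations above, apart from the
false entry, will follow from the proofs below (Remark~\ref{rem:finite}), but is not needed
for the theorems.

\section{The structures $\mathcal A_m$}\label{sec:tables}

Fix $m\ge4$. If $s\in\mathbb Z_4$ and $k$ is an integer, $s+k$ is taken in $\mathbb Z_4$.

\paragraph{Set symbols and elements.} The set symbols are $\top,\beta,\gamma,U_1,U_2$ and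
$V_{s,\ell}$ ($s\in\mathbb Z_4$, $1\le\ell\le m$). For $\ell>m$ put $V_{s,\ell}:=V_{s,m}$. The
elements of $\mathcal A_m$ are the distinct symbols
\[
0,\quad 1',\quad E_s,\quad F,\quad D_{s,k},\quad \breve D_{s,k},\quad [S,T],
\]
where $s\in\mathbb Z_4$, $1\le k\le m-2$, and $S,T$ are set symbols. The element $[S,T]$ stands
for the rectangle $S\times T$. For $k\ge m-1$ the notation $D_{s,k}$ means
$[V_{s,m},V_{s+k,1}]$, and $\breve D_{s,k}$ means $[V_{s+k,1},V_{s,m}]$.

\paragraph{Converse.} $0,1',E_s,F$ are fixed; $D_{s,k}$ and $\breve D_{s,k}$ are interchanged;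
$[S,T]^{\smile}=[T,S]$.

\paragraph{Meeting.} Any two set symbols, possibly equal, \emph{meet}, except for the pairs
$\{\beta,U_2\}$, $\{\gamma,U_1\}$ and $\{U_1,U_2\}$. In particular $\beta$ meets $\gamma$; this
is the false entry.

\paragraph{Least ranks.} For $t\in\mathbb Z_4$ let $\lambda_t(\top)=1$ and
\[
\lambda_t(V_{s,\ell})=\begin{cases}\ell&t=s,\\ \min(\ell+1,m)&t=s-1,\\ 1&\text{otherwise,}\end{cases}
\qquad
\lambda_t(U_i)=\begin{cases}m&t\in\{0,3\},\\1&t\in\{1,2\},\end{cases}
\]
\[
\lambda_t(\beta)=\begin{cases}1&t\text{ odd},\\2&t\text{ even},\end{cases}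
\qquad
\lambda_t(\gamma)=\begin{cases}1&t\text{ even},\\2&t\text{ odd}.\end{cases}
\]

\paragraph{Action.} The set symbol $S\cdot w$ stands for the image of $S$ under $w$:
\begin{gather*}
S\cdot E_t=V_{t,\lambda_t(S)},\qquad S\cdot D_{t,k}=V_{t+k,1},\qquad
S\cdot\breve D_{t,k}=V_{t,\lambda_{t+k}(S)+k},\\
\beta\cdot F=U_1\cdot F=U_1,\qquad \gamma\cdot F=U_2\cdot F=U_2,\qquad
\top\cdot F=V_{s,\ell}\cdot F=V_{0,m}.
\end{gather*}

\paragraph{Composition.} $0$ is a zero and $1'$ is neutral. In the rules below the
subscripts $k,j$ of the factors satisfy $1\le k,j\le m-2$; in (C1) $w$ is one of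
$E_s,F,D_{s,k},\breve D_{s,k}$, and in (C2) one of $E_s,D_{s,k},\breve D_{s,k}$.
\begin{itemize}
\item[(C1)] $[S,T];[S',T']=[S,T']$ if $T$ meets $S'$, and $0$ otherwise;\\
$[S,T];w=[S,T\cdot w]$; \ $w;[S,T]=[S\cdot\breve w,T]$.
\item[(C2)] $F;F=F$; \ $F;w=[V_{0,m},U_1\cdot w]$; \ $w;F=[U_1\cdot\breve w,V_{0,m}]$.
\item[(T1)] $E_s;E_t=\begin{cases}E_s&t=s,\\D_{s,1}&t=s+1,\\ \breve D_{t,1}&t=s-1,\\
[V_{s,1},V_{t,1}]&t=s+2.\end{cases}$
\item[(T2)] $E_s;D_{t,k}=\begin{cases}D_{s,k}&t=s,\\D_{s,k+1}&t=s+1,\\
[V_{s,1},V_{t+k,1}]&t\in\{s+2,s-1\}.\end{cases}$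
\item[(T3)] With $u=s+k$: \ $D_{s,k};E_t=\begin{cases}D_{s,k}&t=u,\\D_{s,k+1}&t=u+1,\\
[V_{s,k+1},V_{t,1}]&t=u+2,\\ [V_{s,k+1},V_{t,2}]&t=u-1.\end{cases}$
\item[(T4)] With $u=s+k$: \ $D_{s,k};D_{t,j}=\begin{cases}D_{s,k+j}&t=u,\\D_{s,k+j+1}&t=u+1,\\
[V_{s,k+1},V_{t+j,1}]&t\in\{u+2,u-1\}.\end{cases}$
\item[(T5)] With $u=s+k$, $v=t+j$: \ $D_{s,k};\breve D_{t,j}=\begin{cases}
[V_{s,k+1},V_{t,j+1}]&v\in\{u,u+2\},\\ [V_{s,k+2},V_{t,j+1}]&v=u+1,\\
[V_{s,k+1},V_{t,j+2}]&v=u-1.\end{cases}$
\item[(T6)] $\breve D_{s,k};D_{t,j}=[V_{s+k,1},V_{t+j,1}]$.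
\item[(T7)] $E_s;\breve D_{t,j}$, $\breve D_{s,k};E_t$ and $\breve D_{s,k};\breve D_{t,j}$ are
obtained from (T3), (T2), (T4), respectively, by the rule
$w;w'=(\breve w';\breve w)^{\smile}$.
\end{itemize}

\paragraph{Order of set symbols.} $S\le S'$ holds in exactly these cases: $S=S'$; $S'=\top$;
$S=V_{s,\ell}$ and $S'=V_{s,\ell'}$ with $\ell\ge\ell'$; $S=\beta$ and
$S'\in\{V_{1,1},V_{3,1}\}$; $S=\gamma$ and $S'\in\{V_{0,1},V_{2,1}\}$; $S=U_i$ and
$S'=V_{0,\ell}$ for some $\ell$.

\paragraph{Order of elements} (with $1\le k,j\le m-2$).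
\begin{itemize}
\item[(O1)] $0\le w$ for all $w$; \ $w\le0$ iff $w=0$.
\item[(O2)] $1'\le w$ iff $w\in\{1',[\top,\top]\}$; \ $w\le1'$ iff $w\in\{0,1'\}$.
\item[(O3)] $[S,T]\le[S',T']$ iff $S\le S'$ and $T\le T'$.
\item[(O4)] $E_s\le E_t$ iff $s=t$; \ $E_s\le[S,T]$ iff $V_{s,1}\le S$ and $V_{s,1}\le T$; \
$E_s$ is below no $F,D_{t,k},\breve D_{t,k}$.
\item[(O5)] $F\le F$; \ $F\le E_s$ iff $s=0$; \ $F\le D_{s,k}$ iff $F\le\breve D_{s,k}$ iff
($s=0$ and $4\mid k$); \ $F\le[S,T]$ iff $V_{0,m}\le S$ and $V_{0,m}\le T$.
\item[(O6)] $D_{s,k}\le D_{t,j}$ iff $s=t$, $j\equiv k\pmod 4$ and $j\le k$; \ $D_{s,k}$ is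
below no $\breve D_{t,j},E_t,F$; \ $D_{s,k}\le[S,T]$ iff $V_{s,k+1}\le S$ and
$V_{s+k,1}\le T$. Moreover $\breve D_{s,k}\le w$ iff $D_{s,k}\le\breve w$.
\item[(O7)] $[S,T]\le E_s$ iff $S,T\le V_{s,m}$; \ $[S,T]\le F$ iff $S=T\in\{U_1,U_2\}$; \
$[S,T]\le D_{s,k}$ iff $S\le V_{s,m}$ and $T\le V_{s+k,1}$; \ $[S,T]\le\breve D_{s,k}$ iff
$[T,S]\le D_{s,k}$.
\end{itemize}

This completes the definition of $\mathcal A_m$. Algebraic laws such as associativity are
neither claimed nor needed.

\begin{proposition}\label{prop:fails}
$\sigma_m$ fails in $\mathcal A_m$. Hence the $\{\le,\smile,;\}$-reduct of $\mathcal A_m$ is not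
representable, and $\mathcal A_m\notin\mathsf R$.
\end{proposition}

\begin{proof}
Take
\[
a=[\top,\top],\quad b=[\top,\beta],\quad c=[\gamma,\top],\quad e_i=E_i,\quad f=F,\quad
d=[V_{0,m},V_{m-1,1}].
\]
\emph{Premises \eqref{p1}.} $\breve E_i=E_i=E_i;E_i$ by (T1), and $\breve F=F=F;F$ by (C2).

\emph{Premises \eqref{p2}.} We have $b;c=a$ because $\beta$ meets $\gamma$. For $t\in\{1,3\}$,
$b;E_t=[\top,\beta\cdot E_t]=[\top,V_{t,1}]$, since $\lambda_t(\beta)=1$, and $\beta\le V_{t,1}$;
so $b\le b;E_t$. For $t\in\{0,2\}$, $E_t;c=[\gamma\cdot E_t,\top]=[V_{t,1},\top]$, since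
$\lambda_t(\gamma)=1$, and $\gamma\le V_{t,1}$; so $c\le E_t;c$.

\emph{Premise \eqref{p3}.} By (T1), $E_0;E_1=D_{0,1}$. By the case $t=u+1$ of (T3),
$D_{0,k};E_{k+1}=D_{0,k+1}$ for $1\le k\le m-2$ (the index of $E$ is read mod $4$). So the
product of the $m$ factors $E_0,\dots,E_{m-1}$ is $D_{0,m-1}$, which by convention is
$[V_{0,m},V_{m-1,1}]=d$. By (C1), $F;d=[V_{0,m}\cdot F,V_{m-1,1}]=d$.

\emph{Conclusion.} $(b;F);c=[\top,\beta\cdot F];[\gamma,\top]=[\top,U_1];[\gamma,\top]=0$,
because $U_1$ and $\gamma$ do not meet. But $a\not\le0$, so \eqref{concl} fails. The rest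
follows from Proposition~\ref{prop:valid}.
\end{proof}

\section{The ultraproduct and its ranks}\label{sec:ultra}

Let $\mathcal U$ be a nonprincipal ultrafilter on $\{m:m\ge4\}$ and put
$\mathcal A^*=\prod_m\mathcal A_m/\mathcal U$. Our goal is the following.

\begin{proposition}\label{prop:rep}
$\mathcal A^*$ is representable. More precisely, it has a representation $\theta$ on a set $X$
with $\theta(1')=\mathrm{Id}_X$, $\theta(0)=\emptyset$ and $\theta([\top,\top])=X\times X$.
\end{proposition}

\paragraph{Coordinates.} Let ${}^*\mathbb Z=\prod_{m\ge4}\mathbb Z/\mathcal U$, an ordered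
abelian group, and let $M\in{}^*\mathbb Z$ be the class of the sequence $m\mapsto m$. By
\L o\'s's theorem every element of ${}^*\mathbb Z$ is congruent mod $4$ to exactly one of
$0,1,2,3$, so $s+k\in\mathbb Z_4$ makes sense for $s\in\mathbb Z_4$ and $k\in{}^*\mathbb Z$.
Call $q\ge1$ in ${}^*\mathbb Z$ \emph{finite} if it is a standard integer and \emph{infinite}
otherwise. By \L o\'s's theorem there is nothing strictly between consecutive standard integers,
so an infinite $q$ exceeds all standard integers. As $\mathcal U$ is nonprincipal, $M$ is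
infinite. (This is the only use of nonprincipality; for a principal $\mathcal U$ the ultraproduct
is isomorphic to one of the $\mathcal A_m$.)

Code each element of $\mathcal A_m$ by a tuple of integers of fixed length: a number for the
family ($0$, $1'$, $E$, $F$, $D$, $\breve D$, or rectangle), the letters and the integers that
occur as indices and, for $[S,T]$, the kind, letter and threshold of $S$ and of $T$; unused
entries are $0$. The set of codes, the order, the converse, the constant $1'$ and the graph of
composition were defined in Section~\ref{sec:tables} by finitely many cases. All of them can be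
expressed by first-order formulas, the same for all $m$, in the structures
$\mathfrak Z_m=(\mathbb Z,+,\le,1,m)$: congruence mod $4$ is definable by
$x\equiv y\iff\exists q\,(x=y+q+q+q+q)$, and minima and the conventions for $\ell>m$ and
$k\ge m-1$ are definable as well. Send the class of a sequence $(a_m)_m$ to the tuple of the
classes of the coordinates of the codes. By \L o\'s's theorem this is a well-defined injection,
its image is the set defined by the same formula in
$\prod_m\mathfrak Z_m/\mathcal U=({}^*\mathbb Z,+,\le,1,M)$, and the order and operations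
correspond. Hence, up to isomorphism,
\begin{quote}
$\mathcal A^*$ \emph{is the structure described in Section~\ref{sec:tables} with $m$ replaced by
$M$ and integers by elements of ${}^*\mathbb Z$; thus
$\ell\in N:=\{n\in{}^*\mathbb Z:1\le n\le M\}$ and $1\le k\le M-2$.}
\end{quote}
From now on we refer to the rules of Section~\ref{sec:tables}, including the numbers
$\lambda_t(S)$, in this sense.

\paragraph{The cut.} Let $N^+=N\cup\{\zeta\}$, where the new rank $\zeta$ is above all finite and
below all infinite elements of $N$. For $q\ge1$ in ${}^*\mathbb Z$, possibly $q>M$, the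
statement $q\le\zeta$ means that $q$ is finite. We need to extend to $N^+$ the relation
``$n\ge\min(n'+k,M)$'' of Section~\ref{sec:ranks}. Since $\zeta+k$ is not defined, we test only
the elements $p\in N$ with $p\le n'$: for $k\ge1$ in ${}^*\mathbb Z$ and $n,n'\in N^+$ put
\[
n'\lhd_kn\iff n=M\ \text{ or }\ (\forall p\in N)\,(p\le n'\Rightarrow p+k\le n),
\qquad \lhd:=\lhd_1 .
\]
For example $\zeta\lhd_k\zeta$ iff $k$ is finite, and for $n\in N$, $n\ne M$, we have
$\zeta\lhd_kn$ iff $n-k$ is infinite. The important property is the interpolation property (c) in the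
next lemma: it says that the relations $D_{s,k}$ compose by adding their indices, also when
ranks in the cut are involved.

\begin{lemma}\label{lem:ranks}
Let $j,k\ge1$ be in ${}^*\mathbb Z$ and $n,n',n'',n'''\in N^+$.
\begin{itemize}
\item[(a)] If $n''\le n'\lhd_kn\le n'''$, then $n''\lhd_kn'''$.
\item[(b)] $n'\lhd_kM$ always; and for $p\in N$, $p\lhd_kn$ iff $n\ge\min(p+k,M)$.
\item[(c)] There is $n'\in N^+$ with $n''\lhd_jn'\lhd_kn$ if and only if $n''\lhd_{j+k}n$.
\item[(d)] If $j\le k$ and $n'\lhd_kn$, then $n'\lhd_jn$.
\item[(e)] If $k\ge M-1$, then $n'\lhd_kn$ iff $n=M$.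
\item[(f)] $\zeta\lhd\zeta$ and $M\lhd M$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $n'''=M$, there is nothing to prove. Otherwise $n\ne M$, and $p\le n''$ gives $p\le n'$,
hence $p+k\le n\le n'''$.

(b) The first statement is part of the definition. For $p\in N$, testing the largest element $p$
is enough, so $p\lhd_kn$ iff $n=M$ or $p+k\le n$. If $p+k\le M$, this says $n\ge p+k$. If
$p+k>M$, then $p+k\le n$ is impossible (for $n=\zeta$ because $p+k$ is infinite), and the
condition is $n=M$.

(c) Let $n''\lhd_jn'\lhd_kn$. If $n=M$ we are done. If $n\ne M$, then $n'\ne M$, since otherwise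
$p=M$ gives $M+k\le n$. So $p\le n''$ implies $p+j\le n'$; in particular $p+j\in N$, and then
$p+j+k\le n$. Hence $n''\lhd_{j+k}n$.

Conversely let $n''\lhd_{j+k}n$. If $n=M$, take $n'=M$. Let $n\ne M$.
\begin{itemize}
\item If $n''\in N$, then $n''+j+k\le n$. Take $n'=n''+j$, which is in $N$, and use (b).
\item If $n''=\zeta$ and $n\in N$, then $p+j+k\le n$ for all finite $p\ge1$. Take $n'=n-k\in N$.
Then $p+j\le n'$ for all finite $p\ge1$, so $\zeta\lhd_jn'$; and $n'+k\le n$, so $n'\lhd_kn$.
\item If $n''=n=\zeta$, then $1+j+k$ is finite, so $j$ and $k$ are finite. Take $n'=\zeta$.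
\end{itemize}

(d) If $n\ne M$, then $p\le n'$ gives $p+j\le p+k\le n$.

(e) If $n\ne M$ and $n'\lhd_kn$, then $p=1$ gives $M\le1+k\le n$, which is impossible. The
converse is (b).

(f) If $p$ is finite, so is $p+1$. The second statement is part of (b).
\end{proof}

\section{Points and set symbols}\label{sec:points}

Call a partial function $r:\mathbb Z_4\rightharpoonup N^+$, possibly empty, \emph{admissible} if
$r(s+1)\lhd r(s)$ whenever $s,s+1\in\operatorname{dom}r$. Let
\[
X=\{(r,i): r\text{ admissible},\ i\in\{1,2\}\}\cup\{\star\},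
\]
where $\star$ is a new point. For $x=(r,i)$ put $r_x=r$ and call $i$ the \emph{color} of $x$.
The function $r_\star$ is the constant $\zeta$ on $\mathbb Z_4$, which is admissible by
Lemma~\ref{lem:ranks}(f); $\star$ has no color. Partial functions are written
$\{s\mapsto n,\dots\}$. For $s\in\mathbb Z_4$ and $n\in N^+$ let
$\langle s,n\rangle=\{x\in X: s\in\operatorname{dom}r_x,\ r_x(s)=n\}$.

The set symbols are interpreted by $\top=X$ and, for $\ell\in N$ and $i\in\{1,2\}$,
\begin{align*}
V_{s,\ell}&=\{x: s\in\operatorname{dom}r_x,\ r_x(s)\ge\ell\}, &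
U_i&=\{(r,i): 0\in\operatorname{dom}r,\ r(0)=M\},\\
\beta&=\{(r,1): 1,3\in\operatorname{dom}r\}\cup\{\star\}, &
\gamma&=\{(r,2): 0,2\in\operatorname{dom}r\}\cup\{\star\}.
\end{align*}
Thus $U_1\cup U_2=V_{0,M}=\langle0,M\rangle$; note that $\star\notin V_{0,M}$ because
$\zeta<M$. The interpretation $\theta$ of the elements is
\begin{gather*}
0\mapsto\emptyset,\qquad 1'\mapsto\mathrm{Id}_X,\qquad [S,T]\mapsto S\times T,\qquad
F\mapsto U_1^2\cup U_2^2,\\
E_s\mapsto\{(x,y): s\in\operatorname{dom}r_x\cap\operatorname{dom}r_y,\ r_x(s)=r_y(s)\},\\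
D_{s,k}\mapsto\{(x,y): s\in\operatorname{dom}r_x,\ s+k\in\operatorname{dom}r_y,\
r_y(s+k)\lhd_kr_x(s)\},
\end{gather*}
and $\breve D_{s,k}$ is mapped to the converse of the last relation. If $k\ge M-1$, then by
Lemma~\ref{lem:ranks}(e) the formula for $D_{s,k}$ gives $V_{s,M}\times V_{s+k,1}$, in agreement
with the convention for $D_{s,k}$. The convention $V_{s,\ell}=V_{s,M}$ for $\ell>M$ agrees
with the minimum in Lemma~\ref{lem:ranks}(b), so that
\begin{equation}\label{thr}
p\lhd_kr_x(s)\iff x\in V_{s,p+k}\qquad(p\in N,\ s\in\operatorname{dom}r_x).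
\end{equation}
By definition $\theta$ respects $1'$ and converse. We identify symbols with their
interpretations.

Why does $\zeta$ occur as a rank of other points, and not only of $\star$? Because (T1)
requires $E_0;E_1=D_{0,1}$. If $r_x(0)$ is an infinite element of $N$, then
$(x,\star)\in D_{0,1}$, and this needs an intermediate point with rank $r_x(0)$ at $0$ and rank
$\zeta$ at $1$. The next lemma shows that there are enough points.

\begin{lemma}\label{lem:sets}
Let $s,t\in\mathbb Z_4$, $n,n'\in N^+$, and let $S$ be a set symbol.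
\begin{itemize}
\item[(i)] $\langle s,n\rangle\cap\langle t,n'\rangle\ne\emptyset$ iff
$n=n'$ (if $t=s$), $n'\lhd n$ (if $t=s+1$), $n\lhd n'$ (if $t=s-1$); if $t=s+2$, it is always
nonempty.
\item[(ii)] $\langle t,n\rangle\cap S\ne\emptyset$ iff $n\ge\lambda_t(S)$.
\item[(iii)] Two set symbols meet in the sense of Section~\ref{sec:tables} iff their
interpretations intersect.
\item[(iv)] $S\cdot w=\{y:\exists x\in S,\ (x,y)\in w\}$ for
$w\in\{E_t,F,D_{t,k},\breve D_{t,k}\}$, $1\le k\le M-2$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The condition is necessary by admissibility of $r_x$ for $x$ in the intersection. If it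
holds, $\{s\mapsto n,t\mapsto n'\}$ is admissible; for $t=s+2$ the letters are not adjacent.

(ii) The case $S=\top$ is clear.

$S=V_{s,\ell}$. We look for $n_0\ge\ell$ with
$\langle s,n_0\rangle\cap\langle t,n\rangle\ne\emptyset$ and use (i). For $t=s$ this means
$n\ge\ell$. For $t=s+1$ and $t=s+2$ take $n_0=M$; in the first case $n\lhd M$. For $t=s-1$ the
condition is that $n_0\lhd n$ for some $n_0\ge\ell$. By Lemma~\ref{lem:ranks}(a) this is
$\ell\lhd n$, that is, $n\ge\min(\ell+1,M)$.

$S=\beta$. For $t\in\{1,3\}$ let $\operatorname{dom}r=\{1,3\}$, $r(t)=n$ and let the other value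
be $1$; there are no adjacent letters, so $(r,1)\in\beta\cap\langle t,n\rangle$. Let $t=0$. If
$x\in\beta\cap\langle0,n\rangle$, then $r_x(1)\lhd n$, so $1\lhd n$ and $n\ge2$. Conversely, for
$n\ge2$ the function $\{3\mapsto M,0\mapsto n,1\mapsto1\}$ is admissible, as $n\lhd M$ and
$1\lhd n$; use color $1$. Let $t=2$. If $x\in\beta\cap\langle2,n\rangle$, then $r_x(3)\lhd n$,
so $n\ge2$. Conversely use $\{1\mapsto M,2\mapsto n,3\mapsto1\}$ with color $1$.

$S=\gamma$. For $t\in\{0,2\}$ use domain $\{0,2\}$, $r(t)=n$, other value $1$, color $2$. Let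
$t=1$. If $x\in\gamma\cap\langle1,n\rangle$, then $r_x(2)\lhd n$, so $n\ge2$; conversely use
$\{0\mapsto M,1\mapsto n,2\mapsto1\}$ with color $2$. Let $t=3$. If
$x\in\gamma\cap\langle3,n\rangle$, then $r_x(0)\lhd n$, so $n\ge2$; conversely use
$\{2\mapsto M,3\mapsto n,0\mapsto1\}$ with color $2$.

$S=U_i$; all points have color $i$. For $t=0$ the condition is $n=M$. For $t=1$ use
$\{0\mapsto M,1\mapsto n\}$, for $t=2$ use $\{0\mapsto M,2\mapsto n\}$. For $t=3$ it is necessary
that $M\lhd n$, which means $n=M$ by Lemma~\ref{lem:ranks}(b); and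
$\{3\mapsto M,0\mapsto M\}$ is admissible.

(iii) Since $\lambda_s(S)\le M$, part (ii) shows that $\langle s,M\rangle\subseteq V_{s,\ell}$
intersects every $S$. In particular every $S$ is nonempty, so $S$ intersects itself and $\top$.
Next, $\star\in\beta\cap\gamma$, $(\{3\mapsto M,0\mapsto M,1\mapsto1\},1)\in\beta\cap U_1$ and
$(\{0\mapsto M,2\mapsto1\},2)\in\gamma\cap U_2$. Finally $\beta\cap U_2$, $\gamma\cap U_1$ and
$U_1\cap U_2$ are empty, since the colors differ and $\star$ is in neither $U_i$.

(iv) $E_t$: by (ii), the image is the set of $y$ with $t\in\operatorname{dom}r_y$ and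
$r_y(t)\ge\lambda_t(S)$. $D_{t,k}$: by (ii), the image is the set of $y$ with
$t+k\in\operatorname{dom}r_y$ and $r_y(t+k)\lhd_kn$ for some $n\ge\lambda_t(S)$; here $n=M$
always works, so the image is $V_{t+k,1}$. $\breve D_{t,k}$: the image is the set of $y$ with
$t\in\operatorname{dom}r_y$ and $n_0\lhd_kr_y(t)$ for some $n_0\ge\lambda_{t+k}(S)$. By
Lemma~\ref{lem:ranks}(a) one may take $n_0=\lambda_{t+k}(S)$, and \eqref{thr} gives
$V_{t,\lambda_{t+k}(S)+k}$. $F$: the image is the union of those $U_i$ that intersect $S$. By
(iii), $\top$ and $V_{s,\ell}$ intersect both, so the image is $U_1\cup U_2=V_{0,M}$; $\beta$ and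
$U_1$ intersect only $U_1$; $\gamma$ and $U_2$ intersect only $U_2$.
\end{proof}

The point $\star$ is needed only for ``$\beta$ meets $\gamma$'' in (iii). In view of the colors,
no other point would do.

\section{Composition}\label{sec:comp}

We show $\theta(w;w')=\theta(w);\theta(w')$ for all elements. Products with $0$ or $1'$ are
clear. Rule (C1) is Lemma~\ref{lem:sets}(iii),(iv), together with converses for $w;[S,T]$. For
(C2), $F;F=F$ because the $U_i$ are nonempty and disjoint. If $w$ is one of
$E_s,D_{s,k},\breve D_{s,k}$, then $U_1\cdot w=U_2\cdot w$, since $S\cdot w$ depends on $S$ only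
through the numbers $\lambda_t(S)$; so
\[
F;w=\bigcup_{i}U_i\times(U_i\cdot w)=V_{0,M}\times(U_1\cdot w).
\]
The formula for $w;F$ follows by taking converses, since
$(R;R')^{\smile}=\breve R';\breve R$ for binary relations. For the same reason (T7) follows from
(T2)--(T4). It remains to prove (T1)--(T6).

The idea is that each of these products reduces to a question about ranks at two letters of an
intermediate point. If $w$ is one of $E_s,D_{s,k},\breve D_{s,k}$, then whether $(x,y)\in w$
depends only on the rank of $x$ at one letter, the \emph{left letter}, and the rank of $y$ at one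
letter, the \emph{right letter}:
\[
\begin{array}{c|c|c|c}
w&\text{left letter}&\text{right letter}&\text{condition on ranks $n$ (left), $n'$ (right)}\\
\hline
E_s&s&s&n=n'\\
D_{s,k}&s&s+k&n'\lhd_kn\\
\breve D_{s,k}&s+k&s&n\lhd_kn'
\end{array}
\]
Let $g$ be the left letter of $w$ and $h$ its right letter, $g'$ the left letter of $w'$ and
$h'$ its right letter. Then $(x,y)\in w;w'$ iff $g\in\operatorname{dom}r_x$,
$h'\in\operatorname{dom}r_y$ and, with $n_x=r_x(g)$ and $n_y=r_y(h')$, there are
$n_0,n_1\in N^+$ such that
\begin{equation}\label{mid}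
\begin{gathered}
(n_x,n_0)\text{ satisfies the condition of }w,\qquad
(n_1,n_y)\text{ satisfies the condition of }w',\\
\langle h,n_0\rangle\cap\langle g',n_1\rangle\ne\emptyset .
\end{gathered}
\end{equation}
The last requirement is evaluated by Lemma~\ref{lem:sets}(i). In what follows,
$h$ and $g'$ are called the middle letters, and the letters $g$ and $h'$ are assumed
to be in the domains of $r_x$ and $r_y$, respectively. If an index $k+1$, $k+j$ or $k+j+1$ that
arises is at least $M-1$, then $D_{s,k+1}$, etc., denotes a rectangle, which is still given by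
the formula for $D$, as noted in Section~\ref{sec:points}.

\smallskip
\noindent\textbf{(T1)} $E_s;E_t$. Middle letters $s,t$; $n_0=n_x$, $n_1=n_y$. The condition is
that of Lemma~\ref{lem:sets}(i): $n_x=n_y$ if $t=s$; $n_y\lhd n_x$ if $t=s+1$, which is
$D_{s,1}$; $n_x\lhd n_y$ if $t=s-1$, which is $\breve D_{t,1}$; no condition if $t=s+2$.

\smallskip
\noindent\textbf{(T2)} $E_s;D_{t,k}$. Middle letters $s,t$; $n_0=n_x$ and $n_y\lhd_kn_1$.
If $t=s$, then $n_1=n_x$ and we get $D_{s,k}$. If $t=s+1$, we need $n_1$ with
$n_y\lhd_kn_1\lhd n_x$, which is $n_y\lhd_{k+1}n_x$ by Lemma~\ref{lem:ranks}(c); as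
$t+k=s+(k+1)$, this is $D_{s,k+1}$. If $t=s+2$ or $t=s-1$, then $n_1=M$ always works, since
$n_y\lhd_kM$ and, for $t=s-1$, $n_x\lhd M$; we get $[V_{s,1},V_{t+k,1}]$.

\smallskip
\noindent\textbf{(T3)} $D_{s,k};E_t$, $u=s+k$. Middle letters $u,t$; $n_0\lhd_kn_x$ and $n_1=n_y$.
If $t=u$, then $n_0=n_y$ and we get $D_{s,k}$. If $t=u+1$, we need
$n_y\lhd n_0\lhd_kn_x$ for some $n_0$, that is $n_y\lhd_{k+1}n_x$, so we get $D_{s,k+1}$. If
$t=u+2$, we need some $n_0\lhd_kn_x$; by Lemma~\ref{lem:ranks}(a) this is $1\lhd_kn_x$, that is
$x\in V_{s,k+1}$ by \eqref{thr}. If $t=u-1$, we need $n_0$ with $n_0\lhd_kn_x$ and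
$n_0\lhd n_y$; by Lemma~\ref{lem:ranks}(a) one may take $n_0=1$, and we get $x\in V_{s,k+1}$,
$y\in V_{t,2}$.

\smallskip
\noindent\textbf{(T4)} $D_{s,k};D_{t,j}$, $u=s+k$. Middle letters $u,t$; $n_0\lhd_kn_x$ and
$n_y\lhd_jn_1$. If $t=u$, then $n_0=n_1$, and $n_y\lhd_jn_0\lhd_kn_x$ amounts to
$n_y\lhd_{k+j}n_x$. If $t=u+1$, then $n_1\lhd n_0$, and
$n_y\lhd_jn_1\lhd n_0\lhd_kn_x$ amounts to $n_y\lhd_{k+j+1}n_x$ by two applications of
Lemma~\ref{lem:ranks}(c). In both cases the indices fit: $t+j$ is $s+(k+j)$ or $s+(k+j+1)$. If
$t=u+2$ or $t=u-1$, then $1\lhd_kn_x$ is necessary, and it is sufficient with $n_0=1$, $n_1=M$;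
for $t=u-1$ note that $1\lhd M$. This is $[V_{s,k+1},V_{t+j,1}]$.

\smallskip
\noindent\textbf{(T5)} $D_{s,k};\breve D_{t,j}$, $u=s+k$, $v=t+j$. Middle letters $u,v$;
$n_0\lhd_kn_x$ and $n_1\lhd_jn_y$. If $v=u$ (so that $n_0=n_1$) or $v=u+2$, then by
Lemma~\ref{lem:ranks}(a) suitable $n_0,n_1$ exist iff $n_0=n_1=1$ are suitable, and we get
$[V_{s,k+1},V_{t,j+1}]$. If $v=u+1$, we need $n_1\lhd n_0$. Then $1\lhd n_0$, so $n_0\ge2$, hence
$2\lhd_kn_x$ and $1\lhd_jn_y$; conversely under these conditions $n_0=2$, $n_1=1$ are suitable.
This is $[V_{s,k+2},V_{t,j+1}]$. If $v=u-1$, we need $n_0\lhd n_1$, so $n_1\ge2$, hence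
$1\lhd_kn_x$ and $2\lhd_jn_y$; conversely $n_0=1$, $n_1=2$ are then suitable. This is
$[V_{s,k+1},V_{t,j+2}]$.

\smallskip
\noindent\textbf{(T6)} $\breve D_{s,k};D_{t,j}$. Middle letters $s,t$; $n_x\lhd_kn_0$ and
$n_y\lhd_jn_1$. Here $n_0=n_1=M$ always works, because $M\lhd M$ and so
$\langle s,M\rangle\cap\langle t,M\rangle\ne\emptyset$ for all $s,t$.

\section{Order and injectivity}\label{sec:order}

We check that inclusion of the interpretations is the order of the tables. For every false
inequality in the tables we show that the inclusion fails, mostly by exhibiting a point or a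
pair.

\paragraph{Set symbols: $S\le S'\iff S\subseteq S'$.} The listed inclusions hold by definition;
for $\star\in\beta\cap\gamma$ note that $r_\star(s)=\zeta\ge1$ for all $s$. Conversely:
\begin{itemize}
\item $(\emptyset,1)\in\top$ lies in no set symbol other than $\top$.
\item The points $(\{s\mapsto\ell\},i)$, $i=1,2$, lie in $V_{s,\ell}$. Both lie in $S'$ only if
$S'=\top$ or $S'=V_{s,\ell'}$ with $\ell'\le\ell$: their domains have one letter, so they are
not in $\beta,\gamma$, and each $U_j$ contains only one of the colors.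
\item $(\{1\mapsto1,3\mapsto1\},1)\in\beta$ lies only in $\beta,V_{1,1},V_{3,1},\top$.
\item $(\{0\mapsto1,2\mapsto1\},2)\in\gamma$ lies only in $\gamma,V_{0,1},V_{2,1},\top$.
\item $(\{0\mapsto M\},i)\in U_i$ lies only in $U_i$, $V_{0,\ell}$ and $\top$.
\end{itemize}

\paragraph{(O1), (O3).} These hold because all relations other than $\theta(0)$, and all set
symbols, are nonempty.

\paragraph{(O2).} The pair formed by $(\emptyset,1)$ twice lies only in $\mathrm{Id}_X$ and
$X\times X$. Conversely, the following relations are not contained in $\mathrm{Id}_X$: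
$E_s\ni((\{s\mapsto1\},1),(\{s\mapsto1\},2))$;
$F\ni((\{0\mapsto M\},1),(\{0\mapsto M,2\mapsto1\},1))$;
$D_{s,k}\ni((\{s\mapsto M\},1),(\{s+k\mapsto1\},1))$, and hence $\breve D_{s,k}$; and
$S\times T$, because every set symbol has at least two points ($U_i$ contains
$(\{0\mapsto M\},i)$ and $(\{0\mapsto M,2\mapsto1\},i)$; $\beta$ and $\gamma$ contain $\star$ and
a colored point; $V_{s,\ell}$ and $\top$ contain points of both colors).

\paragraph{(O4).} A relation is contained in $S\times T$ iff its domain is contained in $S$ and
its range in $T$. The domain and the range of $E_s$ are $V_{s,1}$. Let $x=(\{s\mapsto1\},1)$, so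
$(x,x)\in E_s$. If $(x,x)\in E_t$, then $t=s$. Since $M>1$, $(x,x)\notin F$. If $(x,x)$ were in
$D_{t,k}$ or $\breve D_{t,k}$, then $1\lhd_k1$, which is false by Lemma~\ref{lem:ranks}(b).

\paragraph{(O5).} Clearly $F\subseteq E_0$. Let $x=(\{0\mapsto M\},1)$, so $(x,x)\in F$. This
pair is in $E_s$ only if $s=0$, and in $D_{s,k}$ or $\breve D_{s,k}$ only if $s=0$ and $s+k=0$
in $\mathbb Z_4$, that is, $s=0$ and $4\mid k$. In that case $F\subseteq D_{0,k}$ and
$F\subseteq\breve D_{0,k}$ because $M\lhd_kM$. The domain and the range of $F$ are $V_{0,M}$.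

\paragraph{(O6).} Let $1\le k,j\le M-2$. The pair consisting of $x=(\{s\mapsto k+1\},1)$ and
$y=(\{s+k\mapsto1\},1)$ is in $D_{s,k}$. If it is in $D_{t,j}$, then $t=s$, $s+j=s+k$ in
$\mathbb Z_4$, and $k+1\ge\min(1+j,M)$; since $k+1<M$, this gives $j\le k$. Conversely, if $t=s$,
$j\equiv k\pmod 4$ and $j\le k$, then $D_{s,k}\subseteq D_{s,j}$ by Lemma~\ref{lem:ranks}(d). The
pair consisting of $x'=(\{s\mapsto M\},1)$ and $y'=(\{s+k\mapsto1\},1)$ is in $D_{s,k}$, but in no
$\breve D_{t,j}$ (this would require $M\lhd_j1$), in no $E_t$ (the ranks are unequal), and not in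
$F$ ($y'\notin V_{0,M}$). The domain of $D_{s,k}$ is
$\{x: s\in\operatorname{dom}r_x,\ 1\lhd_kr_x(s)\}=V_{s,k+1}$ by Lemma~\ref{lem:ranks}(a) and
\eqref{thr}, and its range is $V_{s+k,1}$, since $n'\lhd_kM$ for all $n'$. The statement on
$\breve D_{s,k}$ follows by taking converses.

\paragraph{(O7).} By Lemma~\ref{lem:sets}(ii) every set symbol intersects every
$\langle s,M\rangle$.
\begin{itemize}
\item Let $S\times T\subseteq E_s$. Then $S,T\subseteq V_{s,1}$, and every $s$-rank occurring in
$S$ equals every $s$-rank occurring in $T$. As $S$ and $T$ intersect $\langle s,M\rangle$, all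
these ranks are $M$, so $S,T\subseteq\langle s,M\rangle=V_{s,M}$. The converse is clear.
\item Let $S\times T\subseteq F$. Then $S,T\subseteq V_{0,M}$, so
$S,T\in\{V_{0,M},U_1,U_2\}$ by the order of set symbols. If $S\ne T$ or $S=T=V_{0,M}$, then
$S\times T$ contains a pair of points of different colors, which is not in $F$. So $S=T=U_i$
for some $i$; the converse is clear.
\item Let $S\times T\subseteq D_{s,k}$. Then $S\subseteq V_{s,1}$ and $T\subseteq V_{s+k,1}$.
Since $T$ intersects $\langle s+k,M\rangle$, we have $M\lhd_kr_x(s)$, that is $r_x(s)=M$, for all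
$x\in S$. So $S\subseteq V_{s,M}$. The converse holds because $n'\lhd_kM$ for all $n'$. For
$\breve D_{s,k}$ take converses.
\end{itemize}

\paragraph{Injectivity.} We have shown that inclusion agrees with the order of the tables. So if
$\theta(w)=\theta(w')$, then $w\le w'\le w$, and it remains to see that the order of the tables is
antisymmetric. The order of set symbols is antisymmetric by its definition; with (O3), (O4) and
(O6) this settles two rectangles, two elements $E_s,E_t$, two elements $D_{s,k},D_{t,j}$, and
two elements $\breve D_{s,k},\breve D_{t,j}$. For elements of different families: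
\begin{itemize}
\item $[S,T]\le E_s\le[S,T]$ would give $V_{s,1}\le S\le V_{s,M}$;
\item $[S,T]\le F\le[S,T]$ would give $V_{0,M}\le S=U_i$ for some $i$;
\item $[S,T]\le D_{s,k}\le[S,T]$ would give $V_{s,k+1}\le S\le V_{s,M}$ with $k+1\le M-1$.
\end{itemize}
All of these are impossible, and $\breve D_{s,k}$ is treated by converse. In the remaining mixed
pairs at least one direction fails: by (O1) if $0$ occurs, by (O2) if $1'$ occurs, by (O4) for
$E_s$ with $F,D_{t,k},\breve D_{t,k}$, and by (O6) for $D_{s,k}$ or $\breve D_{s,k}$ with $F$ and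
for $D_{s,k}$ with $\breve D_{t,j}$.

Together with Section~\ref{sec:comp} and the definition of $\theta$ this proves
Proposition~\ref{prop:rep}.

\begin{remark}\label{rem:finite}
Let $m\ge4$ be an ordinary integer. From the definition of $\lhd_k$ in Section~\ref{sec:ultra} to
the end of the present section, replace $\mathcal A^*$ by $\mathcal A_m$, ${}^*\mathbb Z$ by
$\mathbb Z$, $M$ by $m$ and $N^+$ by $\{1,\dots,m\}$, and omit $\star$. Then $n'\lhd_kn$ means
$n\ge\min(n'+k,m)$, and admissibility becomes \eqref{adm-fin}. The sets $\beta$ and $\gamma$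
still have at least two points, as needed for (O2): at the nonadjacent letters $1,3$ or $0,2$ the
ranks are arbitrary. All arguments remain valid without $\zeta$ and $\star$, with one exception:
$\beta$ and $\gamma$ are now disjoint, which affects only (C1) for two rectangles. So
$\mathcal A_m$ becomes representable if in (C1) the products $[S,\beta];[\gamma,T]$ and
$[S,\gamma];[\beta,T]$ are changed from $[S,T]$ to $0$. This makes precise that $\mathcal A_m$ is
the table of an algebra of relations with one false entry.
\end{remark}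

\section{Proofs of the theorems}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Suppose that $\mathsf R$ is the class of models of a finite set of sentences, and let $\varphi$ be
their conjunction. By Proposition~\ref{prop:fails}, $\mathcal A_m\models\neg\varphi$ for all
$m\ge4$. By \L o\'s's theorem $\mathcal A^*\models\neg\varphi$, that is,
$\mathcal A^*\notin\mathsf R$. This contradicts Proposition~\ref{prop:rep}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(1) This is Propositions~\ref{prop:valid} and~\ref{prop:fails}; $\sigma_m$ uses only symbols from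
$\{\le,\smile,;\}$.

(2) Let $\varphi$ be a $\Sigma$-sentence valid in $\mathsf R_\Sigma$ and suppose that
$\mathcal A_m\models\neg\varphi$ for infinitely many $m$. Choose a nonprincipal ultrafilter
$\mathcal U$ containing this infinite set of $m$. Then $\mathcal A^*\models\neg\varphi$ by
\L o\'s's theorem. But the map $\theta$ of Proposition~\ref{prop:rep} represents $\mathcal A^*$
in the full signature $\{\le,\smile,;,1',0,1\}$, hence also in $\Sigma$. So
$\mathcal A^*\in\mathsf R_\Sigma$, a contradiction.

\emph{Consequences.} Let $\Phi$ be a finite set of $\Sigma$-sentences valid in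
$\mathsf R_\Sigma$. By (2), applied to the conjunction of $\Phi$, all but finitely many
$\mathcal A_m$ are models of $\Phi$. Any such $\mathcal A_m$ is finite, its
$\{\le,\smile,;\}$-reduct is not representable by Proposition~\ref{prop:fails}, and $\sigma_m$
fails in it. So $\Phi$ does not imply all $\sigma_m$. Moreover $\mathcal A_m\notin\mathsf R_\Sigma$,
so $\Phi$ does not axiomatize $\mathsf R_\Sigma$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{ocm} \emph{IICL. On Representability of Ordered Convoluted Monoids},
\texttt{http://www0.cs.ucl.ac.uk/staff/J.Semrl/ocm.pdf}.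
\end{thebibliography}

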